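
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Large closures of discrete sets in compact spaces of density $\aleph_1$}


\begin{abstract}
A space $X$ is cardinality discretely reflexive if some discrete $D\subseteq X$ satisfies $|\overline D|=|X|$. We show that ZFC does not decide whether every compact Hausdorff space of density $\aleph_1$ has this property, which confirms a conjecture. The positive statement holds after adding $\omega_3$ Cohen reals to a model of GCH: the symmetry of Cohen forcing turns a long sequence of separated points into a map from a closed subspace onto a Cantor cube. For the negative statement we work in a model in which $2^\mu$ takes $\aleph_1$ different values for $\mu<\mathfrak c$, and build a separable compact space by replacing the points of a Luzin set by Cantor cubes of increasing size. Both arguments extend to other densities, in particular to $\aleph_n$ for every $n\in\omega$.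
\end{abstract}

\section{The question and the answer}

All spaces are Hausdorff. A subset $D$ of a space $X$ is \emph{discrete} if it is discrete in the subspace topology. We say that \emph{cardinality discretely reflects in $X$}, or that $X$ is \emph{cardinality discretely reflexive}, if $X$ has a discrete subset $D$ with $|\overline D|=|X|$. Below we simply say \emph{reflexive}.

A discrete set is the simplest kind of subset, and in a compact space an infinite discrete set is never closed. The question is whether the points that its closure must add can account for the size of the whole space. Here are the first cases.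

\begin{itemize}
\item If $X$ is scattered (every nonempty subspace has an isolated point), then the isolated points of $X$ form a dense discrete set, so $X$ is reflexive.
\item In a Cantor cube $2^\kappa$ with $\kappa$ infinite, the unit vectors form a discrete set whose closure adds only the zero vector. This is a bad choice: by spreading a discrete set over all basic boxes one gets a closure of size $2^\kappa$ (Lemma~\ref{lem:cube}).
\item Every compact space with at most $\mathfrak c=2^{\aleph_0}$ points is reflexive (Lemma~\ref{lem:small}).
\end{itemize}

So a compact space that is not reflexive has more than $\mathfrak c$ points. On the other hand, a compact space with a dense set of size $\delta$ has at most $2^{2^\delta}$ points. Whether there is a counterexample of density $\delta$ may thus depend on the cardinals between $\mathfrak c$ and $2^{2^{\delta}}$, and ZFC says little about those. This makes the following conjecture from \cite{CDS} plausible: \emph{it is not decidable in ZFC whether every compact space of density $\aleph_1$ is cardinality discretely reflexive.} We prove it.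

\begin{theorem}\label{thm:main}
Each of the following statements is consistent with ZFC, relative to the consistency of ZFC alone:
\begin{itemize}
\item[(a)] every compact space of density $\aleph_1$ is cardinality discretely reflexive;
\item[(b)] some compact space of density $\aleph_1$ is not cardinality discretely reflexive.
\end{itemize}
\end{theorem}

Let $\operatorname{Fn}(\kappa,2)$ be the poset of finite partial functions from $\kappa$ to $2$, ordered by reverse inclusion; forcing with it adds $\kappa$ Cohen reals. Statements (a) and (b) follow, respectively, from the next two theorems.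

\begin{theorem}\label{thm:A}
Let $V\models\mathrm{GCH}$, let $\delta$ be an infinite cardinal and $\kappa$ a regular cardinal with $\kappa>\delta^+$ and $\mu^\delta<\kappa$ for all cardinals $\mu<\kappa$. If $G$ is $\operatorname{Fn}(\kappa,2)$-generic over $V$, then in $V[G]$ every compact space of density at most $\delta$ is reflexive.
\end{theorem}

For $\delta=\omega_1$ and $\kappa=\omega_3$ the hypotheses hold under GCH, since $\omega_2^{\omega_1}=\omega_2<\omega_3$. So (a) holds after adding $\omega_3$ Cohen reals to a model of GCH.

\begin{theorem}\label{thm:B}
It is consistent that there is a separable compact space which is not reflexive. In the same model there is a non-reflexive compact space of density exactly $\aleph_1$.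
\end{theorem}

\paragraph{The ideas.} In the model of Theorem~\ref{thm:A} we have $\mathfrak c=\kappa$ and $2^\kappa=\kappa^+$, so the only size to treat is $|X|=2^\kappa$. If every discrete set of size less than $\kappa$ has a closure of size at most $\kappa$, a closing-off argument produces a sequence $\langle x_\alpha:\alpha<\kappa\rangle$ in which every initial segment is separated from the rest by open sets $U_\alpha$, $V_\alpha$ with disjoint closures. Traced on a dense set of size $\delta$, these open sets become two sequences of subsets of $\delta$ that satisfy those nonemptiness conditions in which the indices occur \emph{in increasing order}. We thin out to $\kappa$ indices whose names look alike. Cohen forcing cannot distinguish these indices, so their order is irrelevant and all the conditions hold. This yields a map from a closed subset of $X$ onto $2^\kappa$.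

For Theorem~\ref{thm:B} we use that a discrete set in a space without isolated points has nowhere dense closure. We start from the Cantor set $2^\omega$ and a \emph{Luzin set} $\{p_\alpha:\alpha<\omega_1\}$, that is, an uncountable set which meets every closed nowhere dense subset of $2^\omega$ in a countable set. We replace each point $p_\alpha$ by a separable cube $X_\alpha$. In the resulting space a nowhere dense closed set meets only countably many of these cubes. If their sizes are at least $\mathfrak c$ and increase strictly with $\alpha$, such a set is therefore smaller than the whole space.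

Section~\ref{sec:facts} collects standard facts, and Section~\ref{sec:zfc} proves two ZFC lemmas. Theorems~\ref{thm:A} and~\ref{thm:B} are proved in Sections~\ref{sec:A} and~\ref{sec:B}. Section~\ref{sec:C} treats other densities (Theorem~\ref{thm:C}).

\section{Conventions and standard facts}\label{sec:facts}

The density $d(X)$ is the least cardinality of a dense subset of $X$, and the weight $w(X)$ is the least cardinality of a base. A space is \emph{crowded} if it is nonempty and has no isolated points; in a crowded space every nonempty open set is infinite. A space that is not scattered contains a crowded subspace, and the closure of a crowded subspace is crowded.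

If $X$ is compact and $Q$ is dense in $X$, then the sets $\operatorname{int}\overline A$ with $A\subseteq Q$ form a base: given $x\in O$ with $O$ open, take an open $U$ with $x\in U\subseteq\overline U\subseteq O$ and put $A=U\cap Q$; then $\overline A=\overline U$ and $x\in U\subseteq\operatorname{int}\overline A\subseteq O$. So $w(X)\le2^{|Q|}$. Moreover $|X|\le2^{w(X)}$, because a point is determined by the members of a base that contain it.

The following facts about forcing and set theory can be found in \cite[Ch.~II, VII, VIII]{Kunen}.

\emph{$\Delta$-systems.} If $\kappa$ is regular, $\delta<\kappa$ is infinite and $\mu^\delta<\kappa$ for all $\mu<\kappa$, then every family of $\kappa$ distinct sets of size at most $\delta$ has a subfamily of size $\kappa$ in which any two distinct members have the same intersection $R$, the \emph{root}.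

\emph{Cohen forcing.} The poset $\mathbb P=\operatorname{Fn}(\kappa,2)$ is ccc, so it preserves cardinals and cofinalities. If $S\in V$, then every subset of $S$ in $V[G]$ has a \emph{nice name} $\{(\check s,r):s\in S,\ r\in A_s\}$ with antichains $A_s\subseteq\mathbb P$, which are countable. For infinite $\kappa$ and $S$, there are at most $(\kappa^{\omega})^{|S|}$ such names, computed in $V$, and this bounds $2^{|S|}$ in $V[G]$. Also $\mathfrak c\ge\kappa$ in $V[G]$ for infinite $\kappa$. A permutation $\pi$ of $\kappa$ in $V$ induces an automorphism $\hat\pi(r)=r\circ\pi^{-1}$ of $\mathbb P$, which acts on names, and $p\Vdash\psi(\dot a,\dots)$ holds if and only if $\hat\pi(p)\Vdash\psi(\hat\pi(\dot a),\dots)$. For $A\subseteq\kappa$ in $V$ write $G\restriction A=G\cap\operatorname{Fn}(A,2)$. If $A,B\in V$ are disjoint, then $G\restriction B$ is $\operatorname{Fn}(B,2)$-generic over $V[G\restriction A]$.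

\emph{Easton's theorem.} Let $V\models\mathrm{GCH}$, and let $F$ be a nondecreasing function from a set of infinite regular cardinals to cardinals such that $\operatorname{cf}(F(\nu))>\nu$ for all $\nu\in\operatorname{dom}F$. Then some extension of $V$ with the same cardinals satisfies $2^\nu=F(\nu)$ for all $\nu\in\operatorname{dom}F$.

\emph{Separable cubes.} For $\kappa\le\mathfrak c$ the cube $2^\kappa$ is separable. This is a case of the Hewitt--Marczewski--Pondiczery theorem (a product of at most $\mathfrak c$ separable spaces is separable), and for cubes it is immediate. Index the coordinates by a set $T\subseteq2^\omega$. The functions $T\to2$ whose value at $t$ depends only on $t\restriction n$, for some $n$, form a countable set. It is dense, because finitely many distinct members of $T$ have distinct restrictions to some $n$.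

\section{Discrete sets with large closures}\label{sec:zfc}

Both lemmas of this section hold in ZFC.

\begin{lemma}\label{lem:small}
Every compact space $X$ with $|X|\le\mathfrak c$ is reflexive.
\end{lemma}

\begin{proof}
If $X$ is scattered, its isolated points form a dense discrete set. Otherwise $X$ contains a crowded closed set $K$, and it suffices to find a discrete $D\subseteq K$ with $|\overline D|\ge\mathfrak c$. The idea is to run the usual binary tree of open sets and to keep, at each node, one point that the later nodes avoid.

Put $U_\emptyset=K$. Given a nonempty relatively open $U_s\subseteq K$, where $s\in2^{<\omega}$, take three distinct points of the infinite set $U_s$ and pairwise disjoint relatively open neighborhoods of them inside $U_s$. Call the first point $x_s$. By regularity, shrink the neighborhoods of the other two points to $U_{s0}$ and $U_{s1}$ whose closures stay inside the chosen neighborhoods. Then $\overline{U_{s0}}$ and $\overline{U_{s1}}$ are disjoint subsets of $U_s$, and $x_s$ lies in $O_s=U_s\setminus(\overline{U_{s0}}\cup\overline{U_{s1}})$.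

Let $D=\{x_s:s\in2^{<\omega}\}$. The set $O_s$ is open in $K$, and it contains no $x_t$ with $t\ne s$:
\begin{itemize}
\item if $t\supsetneq s$, then $x_t\in U_t\subseteq U_{s0}\cup U_{s1}$;
\item if $t\subsetneq s$, then $U_s\subseteq\overline{U_{t0}}\cup\overline{U_{t1}}$, and the latter set does not contain $x_t$;
\item if $s$ and $t$ are incomparable, then $x_t\in U_t$ and $U_t\cap U_s=\emptyset$.
\end{itemize}
So the points $x_s$ are distinct and $D$ is discrete.

For $f\in2^\omega$ the infinite set $\{x_{f\restriction n}:n\in\omega\}$ has an accumulation point. Since $x_{f\restriction m}\in U_{f\restriction n}$ for $m\ge n$, this point lies in $\bigcap_n\overline{U_{f\restriction n}}$. For different $f$ these intersections are disjoint, so $|\overline D|\ge\mathfrak c\ge|X|$.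
\end{proof}

The second lemma says that mapping a closed subset onto a cube is enough to produce a large closure. In the cube we choose one point in each basic box. An extra block of coordinates makes the chosen points discrete and is forgotten in the limit.

\begin{lemma}\label{lem:cube}
Let $X$ be compact, $\kappa$ an infinite cardinal, $Z\subseteq X$ closed and $\varphi:Z\to2^\kappa$ a continuous surjection. Then $X$ has a discrete subset $D$ with $|\overline D|\ge2^\kappa$.
\end{lemma}

\begin{proof}
Let $J$ be the set of pairs $(F,g)$ with $F\subseteq\kappa$ finite and $g\in2^F$. Then $|J|=\kappa$, so $2^\kappa$ is homeomorphic to $2^\kappa\times2^J$, and we regard $\varphi$ as a map onto $2^\kappa\times2^J$. For $j=(F,g)\in J$ let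
\[
z_j=(g\cup0_{\kappa\setminus F},\,e_j),
\]
where $e_j\in2^J$ takes the value $1$ exactly at $j$. The set $E=\{z_j:j\in J\}$ is discrete, since the clopen condition ``the $2^J$-coordinate is $1$ at $j$'' isolates $z_j$ in $E$.

We have $\overline E\supseteq2^\kappa\times\{0\}$. Indeed, let $h\in2^\kappa$, let $F_0\subseteq\kappa$ and $J_0\subseteq J$ be finite, and pick a finite $F\supseteq F_0$ with $(F,h\restriction F)\notin J_0$. The point $z_{(F,h\restriction F)}$ agrees with $h$ on $F_0$, and its second coordinate vanishes on $J_0$. Hence $|\overline E|\ge2^\kappa$.

Now choose one $\varphi$-preimage of each point of $E$, and let $D\subseteq Z$ be the set of these points. The preimage of an open set isolating $z_j$ in $E$ is open in $Z$ and isolates the chosen preimage of $z_j$ in $D$, so $D$ is discrete. Since $Z$ is closed, $\overline D\subseteq Z$. The set $\varphi[\overline D]$ is compact and contains $E$, so it contains $\overline E$, and $|\overline D|\ge2^\kappa$.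
\end{proof}

\section{Cohen reals over GCH: the positive answer}\label{sec:A}

In this section $V,\delta,\kappa,G$ are as in Theorem~\ref{thm:A}. Note that $2^\delta<\kappa$ (take $\mu=2$); in particular the requirement $\delta^+<\kappa$ already follows from the other one.

\subsection{Cardinal arithmetic in the extension}

\begin{lemma}\label{lem:arith}
In $V[G]$ the cardinal $\kappa$ is regular, $2^\nu=\kappa$ for every infinite $\nu<\kappa$, $\kappa^{<\kappa}=\kappa$, and $2^\kappa=\kappa^+$. In particular $\mathfrak c=\kappa$.
\end{lemma}

\begin{proof}
First we compute in $V$. Let $1\le\nu<\kappa$. By regularity of $\kappa$, every function $\nu\to\kappa$ is bounded, so it maps into some $\beta<\kappa$. For each $\beta<\kappa$ there are at most $2^{\mu}=\mu^+\le\kappa$ functions $\nu\to\beta$, where $\mu=\max(|\beta|,\nu,\aleph_0)<\kappa$. Hence $\kappa^\nu=\kappa$. Also $\kappa^\kappa=2^\kappa=\kappa^+$.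

In $V[G]$ cardinals and cofinalities are as in $V$, and $2^\nu\ge\mathfrak c\ge\kappa$ for infinite $\nu$. Counting nice names gives $2^\nu\le((\kappa^\omega)^\nu)^V=\kappa$ for infinite $\nu<\kappa$, and $2^\kappa\le((\kappa^\omega)^\kappa)^V=\kappa^+$. The remaining equalities follow from $2^\kappa>\kappa$ and from $\kappa^\nu=(2^\nu)^\nu=2^\nu=\kappa$ for infinite $\nu<\kappa$.
\end{proof}

Work in $V[G]$, and let $X$ be a nonempty compact space with a dense set $Q=\{q_\nu:\nu<\delta\}$ (repetitions allowed). By Section~\ref{sec:facts}, $w(X)\le2^\delta=\kappa$, so
\begin{equation}\label{eq:size}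
|X|\le2^\kappa=\kappa^+ .
\end{equation}
If $|X|\le\kappa=\mathfrak c$, then $X$ is reflexive by Lemma~\ref{lem:small}. So let $|X|=\kappa^+$. This is where $2^\kappa=\kappa^+$ matters: it leaves one size to treat, and any discrete set whose closure has more than $\kappa$ points is as good as we need. We may therefore assume
\begin{equation}\tag{H}\label{eq:H}
|\overline A|\le\kappa\quad\text{for every discrete }A\subseteq X\text{ with }|A|<\kappa .
\end{equation}

\subsection{A long separated sequence}

Assumption \eqref{eq:H} makes it possible to close off. We find a set $Y$ of size at most $\kappa$ that contains the closures of its small discrete subsets, and a point $p\notin Y$. Such closures can then be separated from $p$, while for any fewer than $\kappa$ basic open sets that miss $p$ there is a point of $Y$ that they miss as well.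

\begin{lemma}\label{lem:free}
Let $\kappa$ be regular and uncountable with $\kappa^{<\kappa}=\kappa$, and let $X$ be a compact space with $w(X)\le\kappa<|X|$ that satisfies \eqref{eq:H}. Then there are points $x_\alpha\in X$ and open sets $U_\alpha,V_\alpha\subseteq X$, for $\alpha<\kappa$, such that $\overline{U_\alpha}\cap\overline{V_\alpha}=\emptyset$ and
\begin{equation}\label{eq:sep}
x_\gamma\in U_\alpha\ \text{ if }\gamma<\alpha,\qquad x_\gamma\in V_\alpha\ \text{ if }\gamma\ge\alpha .
\end{equation}
\end{lemma}

\begin{proof}
Fix a base $\mathcal B$ of size at most $\kappa$ that is closed under finite unions and contains $\emptyset$.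

\emph{The set $Y$.} We construct $Y\subseteq X$ with $|Y|\le\kappa$ such that
\begin{itemize}
\item[(1)] if $A\subseteq Y$ is discrete and $|A|<\kappa$, then $\overline A\subseteq Y$;
\item[(2)] if $\mathcal U\subseteq\mathcal B$, $|\mathcal U|<\kappa$ and $\bigcup\mathcal U\ne X$, then $Y\not\subseteq\bigcup\mathcal U$.
\end{itemize}
Let $Y_0$ consist of one point of $X\setminus\bigcup\mathcal U$ for each $\mathcal U$ as in (2); there are at most $\kappa^{<\kappa}=\kappa$ such $\mathcal U$. Let $Y_{\xi+1}$ be the union of $Y_\xi$ and all sets $\overline A$, where $A\subseteq Y_\xi$ is discrete and $|A|<\kappa$. There are at most $\kappa^{<\kappa}=\kappa$ such $A$, and $|\overline A|\le\kappa$ by \eqref{eq:H}, so $|Y_{\xi+1}|\le\kappa$. Take unions at limits, and put $Y=\bigcup_{\xi<\kappa}Y_\xi$. Then (2) holds because of $Y_0$, and (1) holds because, by regularity of $\kappa$, every $A\subseteq Y$ with $|A|<\kappa$ lies in some $Y_\xi$.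

\emph{The sequence.} As $|Y|\le\kappa<|X|$, we can fix $p\in X\setminus Y$. By recursion on $\alpha<\kappa$ we choose $U_\alpha,U'_\alpha\in\mathcal B$ and $x_\alpha\in Y$ such that
\[
\overline{\{x_\beta:\beta<\alpha\}}\subseteq U_\alpha\subseteq\overline{U_\alpha}\subseteq U'_\alpha,\qquad p\notin U'_\alpha,\qquad x_\alpha\notin\bigcup_{\beta\le\alpha}U'_\beta .
\]
Suppose this has been done below $\alpha$. The set $A=\{x_\beta:\beta<\alpha\}$ is discrete. Indeed, let $\beta<\alpha$.
\begin{itemize}
\item We have $x_\beta\notin U'_\beta\supseteq\overline{U_\beta}$, while $x_\gamma\in U_\beta$ for $\gamma<\beta$. So the open set $X\setminus\overline{U_\beta}$ contains $x_\beta$ and no earlier point.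
\item If $\beta+1<\alpha$, then $x_\beta\in U_{\beta+1}$, while $x_\gamma\notin U'_{\beta+1}\supseteq U_{\beta+1}$ for $\beta<\gamma<\alpha$. So $U_{\beta+1}$ contains $x_\beta$ and no later point of $A$. If $\beta+1=\alpha$, there are no later points of $A$.
\end{itemize}
By (1), $\overline A\subseteq Y$, so $p\notin\overline A$. By regularity, each point of the compact set $\overline A$ has a neighborhood $B\in\mathcal B$ with $p\notin\overline B$. Let $U_\alpha$ be the union of finitely many such $B$ that cover $\overline A$. Then $p\notin\overline{U_\alpha}$. Cover the compact set $\overline{U_\alpha}$ by finitely many members of $\mathcal B$ that do not contain $p$, and let $U'_\alpha$ be their union. (For $\alpha=0$ both unions are empty.) Finally, $p\notin\bigcup_{\beta\le\alpha}U'_\beta$, so (2) supplies a point $x_\alpha\in Y\setminus\bigcup_{\beta\le\alpha}U'_\beta$.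

\emph{The sets $V_\alpha$.} The closed sets $\overline{U_\alpha}$ and $X\setminus U'_\alpha$ are disjoint. By normality there is an open $V_\alpha\supseteq X\setminus U'_\alpha$ with $\overline{V_\alpha}\cap\overline{U_\alpha}=\emptyset$. If $\gamma<\alpha$, then $x_\gamma\in U_\alpha$. If $\gamma\ge\alpha$, then $x_\gamma\notin U'_\alpha$, so $x_\gamma\in V_\alpha$.
\end{proof}

\subsection{From increasing order to independence}

The set $\{x_\alpha:\alpha<\kappa\}$ is discrete, since $U_{\alpha+1}\cap V_\alpha$ isolates $x_\alpha$ in it. But \eqref{eq:sep} alone does not make its closure larger than $\kappa$.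

\begin{example}\label{ex:ordinal}
In the ordinal space $\kappa+1$ the points $x_\alpha=\alpha+1$ and the clopen sets $U_\alpha=[0,\alpha]$, $V_\alpha=[\alpha+1,\kappa]$ satisfy \eqref{eq:sep}, and the whole space has only $\kappa$ points. Here $U_\alpha\cap V_\beta=\emptyset$ for $\alpha<\beta$. The density of $\kappa+1$ is $\kappa$, as every successor ordinal is isolated.
\end{example}

In $X$ we have more: a dense set of size only $\delta$. Put, for $0<\alpha<\kappa$,
\[
a_\alpha=\{\nu<\delta:q_\nu\in U_\alpha\},\qquad b_\alpha=\{\nu<\delta:q_\nu\in V_\alpha\}.
\]
If $n\ge1$, $0<\alpha_1<\dots<\alpha_n<\kappa$ and $0\le i\le n$, then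
\begin{equation}\label{eq:dagger}
b_{\alpha_1}\cap\dots\cap b_{\alpha_i}\cap a_{\alpha_{i+1}}\cap\dots\cap a_{\alpha_n}\ne\emptyset .
\end{equation}
Indeed, by \eqref{eq:sep} the corresponding intersection of open sets contains $x_{\alpha_i}$ if $i\ge1$, and $x_0$ if $i=0$. So it is nonempty and meets $Q$. In \eqref{eq:dagger} the indices of the $b$'s precede those of the $a$'s. We want to remove this restriction.

\paragraph{Two indices.} Let $\alpha<\beta$. Three of the four intersections, namely $a_\alpha\cap a_\beta$, $b_\alpha\cap a_\beta$ and $b_\alpha\cap b_\beta$, are nonempty by \eqref{eq:dagger}. The fourth, $a_\alpha\cap b_\beta$, corresponds to $U_\alpha\cap V_\beta$, which was empty in Example~\ref{ex:ordinal}. Suppose that the names of $a_\alpha,b_\alpha$ mention only coordinates in a set $S_\alpha\subseteq\kappa$, that those of $a_\beta,b_\beta$ mention only coordinates in a set $S_\beta$ disjoint from $S_\alpha$, and that a bijection $e:S_\alpha\to S_\beta$ carries the names of $a_\alpha,b_\alpha$ to those of $a_\beta,b_\beta$. Suppose also that \eqref{eq:dagger} is forced by the trivial condition. Let $\pi$ be the permutation of $\kappa$ that exchanges $S_\alpha$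 and $S_\beta$ by means of $e$ and $e^{-1}$. The automorphism $\hat\pi$ turns the forced statement $\dot b_\alpha\cap\dot a_\beta\ne\emptyset$ into $\dot b_\beta\cap\dot a_\alpha\ne\emptyset$, so the fourth intersection is nonempty as well.

In general, we must find $\kappa$ indices whose names look alike up to such bijections. This is possible because each name mentions at most $\delta$ coordinates, and this is where the small density is used. The $\Delta$-system lemma makes the coordinate sets disjoint up to a root, and counting makes the names isomorphic over the root. The next lemma does not use GCH.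

\begin{lemma}\label{lem:sym}
Suppose that in $V$ the cardinal $\delta$ is infinite, $\kappa>\delta^+$ is regular and $\mu^\delta<\kappa$ for all cardinals $\mu<\kappa$, and let $G$ be $\operatorname{Fn}(\kappa,2)$-generic over $V$. In $V[G]$, let $a_\alpha,b_\alpha\subseteq\delta$ for $0<\alpha<\kappa$ be such that \eqref{eq:dagger} holds for all $n\ge1$, $0<\alpha_1<\dots<\alpha_n<\kappa$ and $0\le i\le n$. Then there is a set $I\in V$ with $I\subseteq\kappa\setminus\{0\}$ and $|I|=\kappa$ such that
\[
\bigcap_{\alpha\in E}a_\alpha\cap\bigcap_{\beta\in F}b_\beta\ne\emptyset
\]
for all disjoint finite $E,F\subseteq I$ with $E\cup F\ne\emptyset$.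
\end{lemma}

\begin{proof}
Let $\mathbb P=\operatorname{Fn}(\kappa,2)$. The sequences $\langle a_\alpha\rangle$ and $\langle b_\alpha\rangle$ are coded by the subsets $\{(\alpha,\nu):\nu\in a_\alpha\}$ and $\{(\alpha,\nu):\nu\in b_\alpha\}$ of $\kappa\times\delta$, which have nice names. So in $V$ there are countable antichains $A_{\alpha,\nu},B_{\alpha,\nu}\subseteq\mathbb P$, for $0<\alpha<\kappa$ and $\nu<\delta$, such that the names
\[
\dot a_\alpha=\{(\check\nu,r):\nu<\delta,\ r\in A_{\alpha,\nu}\},\qquad
\dot b_\alpha=\{(\check\nu,r):\nu<\delta,\ r\in B_{\alpha,\nu}\}
\]
evaluate to $a_\alpha$ and $b_\alpha$. Let $p_0\in G$ force \eqref{eq:dagger}, in all its instances, for these names. Put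
\[
S_\alpha=\bigcup\{\operatorname{dom}r:\nu<\delta,\ r\in A_{\alpha,\nu}\cup B_{\alpha,\nu}\},
\]
so that $|S_\alpha|\le\delta$.

\emph{Uniformization.} Work in $V$. There are $I\subseteq\kappa\setminus\{0\}$ with $|I|=\kappa$ and a set $R$ such that $S_\alpha\cap S_\beta=R$ for distinct $\alpha,\beta\in I$. If one set occurs $\kappa$ times in the sequence $\langle S_\alpha\rangle$, take the indices at which it occurs. Otherwise, as $\kappa$ is regular, there are $\kappa$ distinct values; choose one index for each value and apply the $\Delta$-system lemma.

There are $\delta^+<\kappa$ ordinals below $\delta^+$, so we may shrink $I$ such that all $S_\alpha\setminus R$ with $\alpha\in I$ have the same order type $\rho<\delta^+$. For $\alpha,\beta\in I$ let $e_{\alpha\beta}:S_\alpha\to S_\beta$ be the bijection that is the identity on $R$ and order preserving from $S_\alpha\setminus R$ onto $S_\beta\setminus R$. A bijection $e$ between sets of coordinates carries a condition $r$ to $r\circ e^{-1}$. Transport the family $\langle A_{\alpha,\nu},B_{\alpha,\nu}:\nu<\delta\rangle$ in this way to $\operatorname{Fn}(R\sqcup\rho,2)$ along the analogous bijection $S_\alpha\to R\sqcup\rho$.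 This poset has size at most $\delta$, so it has at most $\delta^\omega$ countable subsets, and there are at most $(\delta^\omega)^\delta=2^\delta<\kappa$ possible results. Shrinking $I$ once more, we may assume that the result does not depend on $\alpha\in I$. In other words, $e_{\alpha\beta}$ carries $A_{\alpha,\nu}$ to $A_{\beta,\nu}$ and $B_{\alpha,\nu}$ to $B_{\beta,\nu}$, for all $\alpha,\beta\in I$ and $\nu<\delta$. Since the sets $S_\alpha\setminus R$ are pairwise disjoint and $\operatorname{dom}p_0$ is finite, after discarding finitely many indices we also have
\[
(S_\alpha\setminus R)\cap\operatorname{dom}p_0=\emptyset\qquad(\alpha\in I).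
\]

\emph{Permuting the indices.} Let $E,F\subseteq I$ be finite and disjoint, let $E\cup F=\{\alpha_1<\dots<\alpha_n\}$ with $n\ge1$, and put $i=|F|$. Let $\sigma$ be a permutation of $E\cup F$ that maps $\{\alpha_1,\dots,\alpha_i\}$ onto $F$ and $\{\alpha_{i+1},\dots,\alpha_n\}$ onto $E$. Define $\pi:\kappa\to\kappa$ to be $e_{\alpha_j\sigma(\alpha_j)}$ on $S_{\alpha_j}$ for $1\le j\le n$, and the identity off $\bigcup_jS_{\alpha_j}$. All these maps are the identity on $R$, and the pairwise disjoint sets $S_{\alpha_j}\setminus R$ are permuted. So $\pi$ is a well-defined permutation of $\kappa$. It fixes every element of $\operatorname{dom}p_0$, so $\hat\pi(p_0)=p_0$. By the choice of the maps $e_{\alpha\beta}$ we have $\hat\pi(\dot a_{\alpha_j})=\dot a_{\sigma(\alpha_j)}$ and $\hat\pi(\dot b_{\alpha_j})=\dot b_{\sigma(\alpha_j)}$. By \eqref{eq:dagger},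
\[
p_0\Vdash\bigcap_{j\le i}\dot b_{\alpha_j}\cap\bigcap_{j>i}\dot a_{\alpha_j}\ne\emptyset ,
\]
and applying $\hat\pi$ yields $p_0\Vdash\bigcap_{\beta\in F}\dot b_\beta\cap\bigcap_{\alpha\in E}\dot a_\alpha\ne\emptyset$. Since $p_0\in G$, and since all finite subsets of $I$ in $V[G]$ belong to $V$, the lemma follows.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:A}}

We are in $V[G]$ with $|X|=\kappa^+=2^\kappa$ and \eqref{eq:H}. By Lemma~\ref{lem:arith}, Lemma~\ref{lem:free} applies. The sets $a_\alpha,b_\alpha$ defined from its conclusion satisfy \eqref{eq:dagger}, and Lemma~\ref{lem:sym} gives $I$ with $|I|=\kappa$ such that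
\[
\bigcap_{\alpha\in E}U_\alpha\cap\bigcap_{\beta\in F}V_\beta\ne\emptyset
\]
for all disjoint finite $E,F\subseteq I$ with $E\cup F\ne\emptyset$. Let
\[
Z=\bigcap_{\alpha\in I}\bigl(\overline{U_\alpha}\cup\overline{V_\alpha}\bigr),\qquad
\varphi:Z\to2^I,\quad\varphi(z)(\alpha)=1\iff z\in\overline{V_\alpha}.
\]
The set $Z$ is closed in $X$. For each $\alpha\in I$ it is the disjoint union of the closed sets $Z\cap\overline{U_\alpha}$ and $Z\cap\overline{V_\alpha}$, which are therefore clopen in $Z$, so $\varphi$ is continuous. It is onto: for $h\in2^I$ the family
\[
\{\overline{U_\alpha}:h(\alpha)=0\}\cup\{\overline{V_\alpha}:h(\alpha)=1\}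
\]
has the finite intersection property, and by compactness its intersection contains a point. This point lies in $Z$ and is mapped to $h$. By Lemma~\ref{lem:cube}, $X$ has a discrete subset $D$ with $|\overline D|\ge2^\kappa=|X|$. \qed

\section{A separable compact space that is not reflexive}\label{sec:B}

\subsection{Pulling one point apart}\label{sub:one}

Fix $p\in2^\omega$, and let $C_n$ be the set of $y\in2^\omega$ whose first difference from $p$ is at $n$. The sets $C_n$ are nonempty, clopen and pairwise disjoint; they cover $2^\omega\setminus\{p\}$, and every neighborhood of $p$ contains all but finitely many of them. Let $K$ be a nonempty separable compact space and $\{e_n:n\in\omega\}$ a dense subset, listed so that each element occurs infinitely often. Define $f:2^\omega\setminus\{p\}\to K$ by $f\equiv e_n$ on $C_n$. This map is continuous, and for every neighborhood $O$ of $p$ the set $f[O\setminus\{p\}]$ is dense in $K$. Consider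
\[
X_p=\{(y,z)\in2^\omega\times K:\ z=f(y)\text{ if }y\ne p\}.
\]

The simplest case is $K=\{0,1\}$ with $e_n$ the parity of $n$. Then $X_p$ is the Cantor set with $p$ split into the points $(p,0)$ and $(p,1)$. The pieces $C_n\times\{e_n\}$ with $n$ even converge to the first point, those with $n$ odd to the second. In general $p$ is replaced by a copy of $K$, and every neighborhood of every point of this copy contains some $C_n\times\{e_n\}$. So the fiber $\{p\}\times K$, which may have many more points than $2^\omega$, is nowhere dense, and a dense set need not meet it.

With one cube this does not give a counterexample: if $K=2^\mu$ with $\omega\le\mu\le\mathfrak c$, then $|X_p|=2^\mu$, and $X_p$ is reflexive by Lemma~\ref{lem:cube}, applied to the fiber over $p$. The remedy is to replace $\omega_1$ points by cubes of strictly increasing sizes $\lambda_\alpha$ ($\alpha<\omega_1$) such that the closure of a discrete set can meet only countably many of these fibers. For this we use a Luzin set of size $\aleph_1$, and $\omega_1$ different values $2^\mu$ with $\mu\le\mathfrak c$, so that the cubes are separable. Both are provided by the following model.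

\subsection{The model}

Start with a model of GCH, and apply Easton's theorem to the function
\[
\aleph_{\alpha+1}\mapsto\aleph_{\omega_1+\alpha+1}\qquad(\alpha<\omega_1).
\]
Its arguments are regular and it is increasing. Each value is a successor cardinal greater than its argument, so the cofinality of the value exceeds the argument. We obtain a model $W$ with $2^{\aleph_{\alpha+1}}=\aleph_{\omega_1+\alpha+1}$ for all $\alpha<\omega_1$. Let
\[
\theta=\aleph_{\omega_1+1}=(2^{\aleph_1})^W ,
\]
and let $G$ be $\operatorname{Fn}(\theta,2)$-generic over $W$. Cardinals are preserved. In $W$ we have $\theta^\omega=(2^{\aleph_1})^{\omega}=\theta$ and $\theta^{\aleph_{\alpha+1}}=2^{\aleph_1\cdot\aleph_{\alpha+1}}=2^{\aleph_{\alpha+1}}$. So counting nice names gives upper bounds $(\theta^\omega)^\omega=\theta$ for $\mathfrak c$ and $(\theta^\omega)^{\aleph_{\alpha+1}}=\aleph_{\omega_1+\alpha+1}$ for $2^{\aleph_{\alpha+1}}$ in $W[G]$. The lower bounds hold because $\theta$ reals were added and because the power sets of $W$ are still there. Hence in $W[G]$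
\[
\mathfrak c=\aleph_{\omega_1+1},\qquad
\lambda_\alpha:=2^{\aleph_{\alpha+1}}=\aleph_{\omega_1+\alpha+1}\quad(\alpha<\omega_1).
\]
Thus $\lambda_0=\mathfrak c$, the sequence $\langle\lambda_\alpha:\alpha<\omega_1\rangle$ is strictly increasing, $\aleph_{\alpha+1}<\mathfrak c$ for all $\alpha<\omega_1$, and
\[
\lambda:=\sup_{\alpha<\omega_1}\lambda_\alpha=\aleph_{\omega_1+\omega_1}.
\]

\begin{remark}
Without the preparation by Easton's theorem the sizes would not increase. If $W$ is replaced by a model of GCH, then adding $\theta=\aleph_{\omega_1+1}$ Cohen reals gives $2^\nu=\theta=\mathfrak c$ for all infinite $\nu<\mathfrak c$; the proof of Lemma~\ref{lem:arith} shows this, as it uses only GCH and that $\kappa$ is regular and uncountable. All cubes $2^{\omega_{\alpha+1}}$ then have $\mathfrak c$ points, so the space $X$ constructed below has $\mathfrak c$ points and is reflexive by Lemma~\ref{lem:small}.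
\end{remark}

\subsection{A Luzin set}

For $\alpha<\omega_1$ define $p_\alpha\in2^\omega$ by $p_\alpha(n)=(\bigcup G)(\omega\alpha+n)$, and let $L=\{p_\alpha:\alpha<\omega_1\}$. By genericity the points $p_\alpha$ are distinct. The next lemma says in particular that $L$ is a Luzin set.

\begin{lemma}\label{lem:luzin}
In $W[G]$, every closed nowhere dense subset of $2^\omega$ contains $p_\alpha$ for only countably many $\alpha$, and $2^\omega\setminus L$ is dense.
\end{lemma}

\begin{proof}
For $s\in2^{<\omega}$ write $[s]=\{y\in2^\omega:s\subseteq y\}$. Let $N\subseteq2^\omega$ be closed and nowhere dense in $W[G]$. The code $c_N=\{s\in2^{<\omega}:[s]\cap N=\emptyset\}$ is a subset of a countable set in $W$. So it has a nice name that uses only countably many coordinates, and $c_N\in W[G\restriction A]$ for some countable $A\subseteq\theta$ with $A\in W$. For all but countably many $\alpha<\omega_1$ the block $b=[\omega\alpha,\omega\alpha+\omega)$ is disjoint from $A$. For such $\alpha$ the filter $G\restriction b$ is $\operatorname{Fn}(b,2)$-generic over $W[G\restriction A]$. Identify $b$ with $\omega$. Every finite partial function from $\omega$ to $2$ extends to some $s\in2^{<\omega}$.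 Since $N$ is closed and nowhere dense, $[s]\setminus N$ is open and nonempty, so $s$ extends to some $t\in c_N$. Thus the conditions that extend a member of $c_N$ form a dense set in $W[G\restriction A]$. By genericity some initial segment $t$ of $p_\alpha$ belongs to $c_N$, and hence $p_\alpha\notin N$.

The second statement holds because every nonempty open subset of $2^\omega$ has $\mathfrak c>\aleph_1=|L|$ points.
\end{proof}

\subsection{The space}

Work in $W[G]$ from now on. Let $X_\alpha=2^{\omega_{\alpha+1}}$ for $\alpha<\omega_1$. It is compact, $|X_\alpha|=\lambda_\alpha$, and it is separable because $\aleph_{\alpha+1}\le\mathfrak c$. Let $f_\alpha:2^\omega\setminus\{p_\alpha\}\to X_\alpha$ be the locally constant map constructed in Section~\ref{sub:one} for $p=p_\alpha$ and $K=X_\alpha$. Thus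
\begin{equation}\label{eq:dense}
f_\alpha[O\setminus\{p_\alpha\}]\ \text{ is dense in }X_\alpha\text{ for every neighborhood }O\text{ of }p_\alpha .
\end{equation}
We pull all points of $L$ apart at once:
\[
X=\Bigl\{(y,z)\in2^\omega\times\prod_{\alpha<\omega_1}X_\alpha:\ z_\alpha=f_\alpha(y)\text{ whenever }y\ne p_\alpha\Bigr\}.
\]
The complement of $X$ in the product is the union over $\alpha$ of the sets $\{(y,z):y\ne p_\alpha,\ z_\alpha\ne f_\alpha(y)\}$, which are open since $f_\alpha$ is continuous on the open set $2^\omega\setminus\{p_\alpha\}$. So $X$ is closed in the product, hence compact. Let $\pi:X\to2^\omega$ be the projection. It is onto and, by compactness, closed. If $y\notin L$, the fiber $\pi^{-1}(y)$ is a single point. The fiber over $p_\alpha$ is a copy of $X_\alpha$, since the coordinates $z_\beta=f_\beta(p_\alpha)$ with $\beta\ne\alpha$ are determined and $z_\alpha$ is free. Hence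
\[
|X|=\mathfrak c+\sum_{\alpha<\omega_1}\lambda_\alpha=\lambda .
\]

The topology of $X$ is controlled by that of $2^\omega$ in the following sense.

\begin{lemma}\label{lem:tube}
Every nonempty open $O\subseteq X$ contains $\pi^{-1}(P)$ for some nonempty open $P\subseteq2^\omega$.
\end{lemma}

\begin{proof}
It suffices to find $y'\in2^\omega$ with $\pi^{-1}(y')\subseteq O$: since $\pi$ is closed, the set $P=2^\omega\setminus\pi[X\setminus O]$ is open, and it satisfies $y'\in P$ and $\pi^{-1}(P)\subseteq O$.

Let $(y,z)\in O$. If $y\notin L$, take $y'=y$. Now let $y=p_\alpha$. There are an open $H\ni p_\alpha$, an open $M_\alpha\ni z_\alpha$, a finite $B\subseteq\omega_1\setminus\{\alpha\}$ and open sets $M_\beta\ni z_\beta=f_\beta(p_\alpha)$, for $\beta\in B$, which define a neighborhood of $(y,z)$ inside $O$. For $\beta\in B$ we have $p_\beta\ne p_\alpha$, and $f_\beta$ is continuous at $p_\alpha$. Shrinking $H$, we may assume that $p_\beta\notin H$ and $f_\beta[H]\subseteq M_\beta$ for all $\beta\in B$. The set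
\[
\{u\in H\setminus\{p_\alpha\}:f_\alpha(u)\in M_\alpha\}
\]
is open, and it is nonempty by \eqref{eq:dense}. By Lemma~\ref{lem:luzin} it contains some $y'\notin L$. The unique point of $X$ over $y'$ has $\beta$-coordinate $f_\beta(y')\in M_\beta$ for all $\beta\in B\cup\{\alpha\}$, so it lies in $O$.
\end{proof}

\begin{lemma}\label{lem:conseq}
The space $X$ is separable and crowded. If $N\subseteq X$ is closed and nowhere dense in $X$, then $\pi[N]$ is closed and nowhere dense in $2^\omega$.
\end{lemma}

\begin{proof}
Choose one point in each fiber over a countable dense subset of $2^\omega$. By Lemma~\ref{lem:tube} these points form a dense set. Every nonempty open subset of $X$ contains some $\pi^{-1}(P)$ with $P\ne\emptyset$ open, which is infinite; so $X$ is crowded.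

Let $N$ be closed and nowhere dense. Then $\pi[N]$ is closed. If $P_0\subseteq2^\omega$ is open and nonempty, then $\pi^{-1}(P_0)\setminus N$ is open and nonempty, so it contains $\pi^{-1}(P)$ for some nonempty open $P$. As $\pi$ is onto, $P\subseteq P_0$ and $P\cap\pi[N]=\emptyset$. Hence $\pi[N]$ is nowhere dense.
\end{proof}

\subsection{Closures of discrete sets are small}

\begin{lemma}\label{lem:nwd}
In a crowded space every discrete set has nowhere dense closure.
\end{lemma}

\begin{proof}
Let $D$ be discrete, and suppose that $O\subseteq\overline D$ is open and nonempty. Pick $d\in D\cap O$ and an open $O'$ with $O'\cap D=\{d\}$. Then $D\cap O\cap O'=\{d\}$ is dense in the open set $O\cap O'\subseteq\overline D$. As $\{d\}$ is closed, $O\cap O'=\{d\}$, so $d$ is isolated, a contradiction.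
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The space $X$ is compact and separable, and $|X|=\lambda$. Let $D\subseteq X$ be discrete. By Lemmas~\ref{lem:nwd} and~\ref{lem:conseq}, $\pi[\overline D]$ is closed and nowhere dense in $2^\omega$. By Lemma~\ref{lem:luzin} the set $C=\{\alpha<\omega_1:p_\alpha\in\pi[\overline D]\}$ is countable, so $C\subseteq\gamma$ for some $\gamma<\omega_1$. Therefore
\begin{equation}\label{eq:small}
|\overline D|\le|\pi^{-1}(\pi[\overline D])|\le\mathfrak c+\sum_{\alpha\in C}\lambda_\alpha\le\lambda_\gamma<\lambda=|X| ,
\end{equation}
and $X$ is not reflexive.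

To get density exactly $\aleph_1$, let $A(\omega_1)$ be the one-point compactification of the discrete space of size $\omega_1$. The topological sum $X\oplus A(\omega_1)$ is compact, has cardinality $\lambda$, and has density exactly $\aleph_1$, since it has $\aleph_1$ isolated points and $X$ is separable. If $D$ is a discrete subset of it, then $|\overline D|\le|\overline{D\cap X}|+\aleph_1<\lambda$ by \eqref{eq:small}. So this space is not reflexive.
\end{proof}

Theorems~\ref{thm:A} and~\ref{thm:B} together prove Theorem~\ref{thm:main}.

\section{Other densities}\label{sec:C}

\begin{theorem}\label{thm:C}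
\begin{enumerate}
\item[(1)] (ZFC) Every non-reflexive compact space has more than $\mathfrak c$ points.
\item[(2)] Let $V,\delta,\kappa,G$ be as in Theorem~\ref{thm:A}. In $V[G]$, every compact $X$ with $d(X)\le\delta$ satisfies $|X|\le\mathfrak c$ or $|X|=2^{\mathfrak c}$, and it is reflexive in both cases. In particular, over a model of GCH:
\begin{itemize}
\item adding $\omega_2$ Cohen reals makes all separable compact spaces reflexive;
\item adding $\delta^{++}$ Cohen reals makes all compact spaces of density at most $\delta$ reflexive, for any infinite cardinal $\delta$;
\item if $\kappa$ is strongly inaccessible in $V$, adding $\kappa$ Cohen reals makes all compact spaces of density less than $\mathfrak c$ reflexive.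
\end{itemize}
\item[(3)] In the model $W[G]$ of Section~\ref{sec:B}, for every infinite cardinal $\delta<\aleph_{\omega_1+\omega_1}$ there is a non-reflexive compact space of density exactly $\delta$.
\item[(4)] Consequently, for each $n\in\omega$ the statement ``every compact space of density $\aleph_n$ is reflexive'' is independent of ZFC. Moreover, these statements can be made to hold for all $n$ simultaneously, and to fail for all $n$ simultaneously.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) This is Lemma~\ref{lem:small}.

(2) In $V[G]$ we have $\mathfrak c=\kappa$ and $2^{\mathfrak c}=\kappa^+$ by Lemma~\ref{lem:arith}, and $|X|\le\kappa^+$ by \eqref{eq:size}. This gives the dichotomy, and reflexivity is Theorem~\ref{thm:A}. It remains to check the hypotheses of Theorem~\ref{thm:A} in the three instances. Under GCH we have $(\delta^+)^\delta=\delta^+<\delta^{++}$, so $\kappa=\delta^{++}$ is allowed; this covers the second item, and the first is the case $\delta=\omega$. If $\kappa$ is strongly inaccessible, then $\mu^\delta<\kappa$ for all cardinals $\mu,\delta<\kappa$, so Theorem~\ref{thm:A} applies to every infinite $\delta<\kappa=\mathfrak c$.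

(3) Take $X\oplus A(\delta)$, where $X$ is the space of Section~\ref{sec:B} and $A(\delta)$ is the one-point compactification of the discrete space of size $\delta$. It has $\delta$ isolated points in $A(\delta)$, and $X$ is separable, so its density is $\delta$. Its cardinality is $\lambda=\aleph_{\omega_1+\omega_1}$. Every discrete $D$ satisfies $|\overline D|\le|\overline{D\cap X}|+\delta<\lambda$ by \eqref{eq:small}.

(4) For all the statements to hold at once, apply Theorem~\ref{thm:A} with $\delta=\aleph_\omega$ and $\kappa=\aleph_{\omega+2}=\delta^{++}$. For all of them to fail at once, use (3). In particular, each of them is independent.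
\end{proof}

\begin{thebibliography}{9}
\bibitem{CDS} \emph{Closures Of Discrete Sets In Compact Spaces}, \texttt{https://webpages.charlotte.edu/adow/kurepa.pdf}.
\bibitem{Kunen} Kunen, \emph{Set Theory}, 1980.
\end{thebibliography}

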